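# A division algebra with only finitely generated subfields that is not stably noetherian

Throughout, $k$ is a field, algebras are associative with $1$, and "noetherian" without a side means right and left noetherian. For a ring $R$ we write $R^*$ for its group of units.

## 1. A quantum torus of infinite rank and its quarter turn

In this section, and until Section 9, we assume that $k$ is not algebraic over a finite field. Section 10 removes this assumption.

**The parameters.** Elements $c_1,c_2,\dots$ of $k^*$ are *multiplicatively independent* if a finite product $\prod c_i^{n_i}$ with $n_i\in\mathbb Z$ equals $1$ only when all $n_i=0$. In $\mathbb Q^*$ the elements $2,3,5$ are multiplicatively independent by unique factorization; $2,4$ are not, since $2^2\cdot 4^{-1}=1$. Our $k^*$ contains an infinite multiplicatively independent sequence. If $\operatorname{char}k=0$, take the prime numbers. If $\operatorname{char}k=p$, then $k$ contains some $t$ transcendental over $\mathbb F_p$, and we take the monic irreducible polynomials in $\mathbb F_p[t]$; there are infinitely many, and unique factorization gives independence. So we may fix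
$$q_{ij}\in k^*\quad(i,j\ge 1),\qquad q_{ij}=q_{ji},\qquad (q_{ij})_{i\le j}\ \text{multiplicatively independent}.$$

**The algebra $A$.** Let $V=\mathbb Z^{(\mathbb N)}$ be the group of finitely supported integer sequences, with basis $\varepsilon_1,\varepsilon_2,\dots$, and let $\Gamma=V\oplus V$. Put $V_m=\{\alpha\in V:\alpha_i=0 \text{ for } i>m\}$ and $\Gamma_m=V_m\oplus V_m$. For $\beta,\alpha\in V$ put
$$\langle\beta,\alpha\rangle=\prod_{i,j}q_{ij}^{\beta_i\alpha_j}\in k^* .$$
This is multiplicative in each argument, and symmetric because $q_{ij}=q_{ji}$. Let $A$ be the $k$-space with basis $e_{(\alpha,\beta)}=x^\alpha y^\beta$, $(\alpha,\beta)\in\Gamma$, and product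
$$(x^\alpha y^\beta)(x^{\alpha'}y^{\beta'})=\langle\beta,\alpha'\rangle\,x^{\alpha+\alpha'}y^{\beta+\beta'}.\tag{1}$$
It is associative: in a triple product, one bracketing gives the factor $\langle\beta,\alpha'\rangle\langle\beta+\beta',\alpha''\rangle$ and the other gives $\langle\beta',\alpha''\rangle\langle\beta,\alpha'+\alpha''\rangle$, and both equal $\langle\beta,\alpha'\rangle\langle\beta,\alpha''\rangle\langle\beta',\alpha''\rangle$. Write $x_i=x^{\varepsilon_i}$ and $y_i=y^{\varepsilon_i}$. The $x_i$ commute with each other, the $y_i$ commute with each other, and
$$y^\beta x^\alpha=\langle\beta,\alpha\rangle x^\alpha y^\beta,\qquad y_ix_j=q_{ij}x_jy_i .$$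
Every $e_\gamma$ is a unit, since $e_\gamma e_{-\gamma}$ is a nonzero scalar.

**The division ring $E$.** Recall that a domain $R$ is right Ore if $aR\cap bR\ne0$ for all nonzero $a,b\in R$. A right and left Ore domain has a quotient division ring, in which every element is a right fraction $pq^{-1}$ and also a left fraction $q^{-1}p$. Finitely many elements have a common denominator, on either side, and an injective homomorphism from $R$ to a division ring extends uniquely to the quotient division ring. A noetherian domain is right and left Ore.

Let $A_m$ be the span of the $e_\gamma$ with $\gamma\in\Gamma_m$. For a field $K\supseteq k$, the ring $A_m\otimes_kK$ is an iterated skew Laurent polynomial ring over $K$: adjoin $x_1,\dots,x_m$ as commuting Laurent variables, then adjoin $y_1,\dots,y_m$ one at a time, where $y_i$ acts by the automorphism $x_j\mapsto q_{ij}x_j$, fixing $K$ and the earlier $y$'s. By the Hilbert basis theorem for skew Laurent polynomial rings, $A_m\otimes_kK$ is a noetherian domain. In particular $A_m$ is an Ore domain. Any two elements of $A=\bigcup_mA_m$ lie in one $A_m$, so $A$ is an Ore domain too.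

Let $E$ be the quotient division ring of $A$, and $E_m\subseteq E$ the quotient division ring of $A_m$, with $E_0=k$. Each element of $E$ is $pq^{-1}$ with $p,q$ in some $A_m$, so $E_0\subseteq E_1\subseteq\cdots$ and $E=\bigcup_m E_m$.

**The quarter turn.** Define a $k$-linear map $\tau:A\to A$ by
$$\tau(x^\alpha y^\beta)=y^\alpha x^{-\beta}.$$
It is multiplicative. From $y^{\alpha'}x^{-\beta}=\langle\alpha',\beta\rangle^{-1}x^{-\beta}y^{\alpha'}$ we get $x^{-\beta}y^{\alpha'}=\langle\alpha',\beta\rangle y^{\alpha'}x^{-\beta}$, so
$$\tau(x^\alpha y^\beta)\,\tau(x^{\alpha'}y^{\beta'})=y^\alpha x^{-\beta}y^{\alpha'}x^{-\beta'}=\langle\alpha',\beta\rangle\,y^{\alpha+\alpha'}x^{-\beta-\beta'}=\langle\beta,\alpha'\rangle\,\tau(x^{\alpha+\alpha'}y^{\beta+\beta'}),$$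
where the last equality uses the symmetry of $\langle\ ,\ \rangle$. By (1) the right side is $\tau$ of the product. Also $\tau^2(x^\alpha y^\beta)=\tau(y^\alpha)\tau(x^{-\beta})=x^{-\alpha}y^{-\beta}$, so $\tau^4=1$ and $\tau$ is an automorphism:
$$x_i\mapsto y_i\mapsto x_i^{-1}\mapsto y_i^{-1}\mapsto x_i .$$
Clearly $\tau(A_m)=A_m$. By uniqueness of extensions, $\tau$ extends to an automorphism of $E$ with $\tau^4=1$ and $\tau(E_m)=E_m$.

Up to a scalar, $\tau$ sends $e_{(\alpha,\beta)}$ to $e_{(-\beta,\alpha)}$. View $\gamma=(\alpha,\beta)\in\Gamma$ as a sequence of plane vectors $\gamma_i=(\alpha_i,\beta_i)\in\mathbb Z^2$. Then $\tau$ rotates every $\gamma_i$ by a quarter turn, $(a,b)\mapsto(-b,a)$.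

**The object of the lecture** is the fixed ring
$$D=E^\tau=\{a\in E:\tau(a)=a\},$$
a division algebra over $k$. It contains, for instance, $d_i=x_i+y_i+x_i^{-1}+y_i^{-1}$ for every $i$. What it is for: $D$ refutes a conjecture on how the size of commutative subfields controls the noetherian property under scalar extension.

## 2. Stably noetherian algebras, subfields, and the conjecture

**Definition.** A $k$-algebra $A$ is *stably right noetherian over $k$* if $A\otimes_kK$ is right noetherian for every field extension $K$ of $k$; similarly on the left.

**Definition.** A *subfield* of a division $k$-algebra $D$ is a commutative subfield of $D$ that contains $k$. A *maximal subfield* is one that is maximal under inclusion. A subfield is *finitely generated* if it is a finitely generated field extension of $k$.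

For example, let $F$ be a field that is finitely generated over $k$, say the fraction field of $k[f_1,\dots,f_n]$. Then $F\otimes_kK$ is a localization of the finitely generated commutative $K$-algebra $k[f_1,\dots,f_n]\otimes_kK$, so it is noetherian by Hilbert's basis theorem. Thus $F$ is stably noetherian. On the other hand, Proposition 1 below shows that $L\otimes_kL$ is not noetherian for $L=k(z_1,z_2,\dots)$.

The following conjecture comes from the text "University of California, San Diego", https://escholarship.org/content/qt99f7p41m/qt99f7p41m.pdf?t=lq6nvo.

**Conjecture.** Let $D$ be a division algebra over $k$. Then $D$ is stably right noetherian over $k$ if and only if every maximal subfield of $D$ is finitely generated.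

The implication "$\Rightarrow$" is a known fact, from Vámos' theorem together with faithful flatness. Both ingredients are short in the case we need, so we prove it.

**Proposition 1.** Let $D$ be a division $k$-algebra and $L$ a subfield of $D$. If $D\otimes_kL$ is right noetherian or left noetherian, then $L$ is finitely generated over $k$. In particular, if $D$ is stably right noetherian, then every subfield of $D$ is finitely generated.

**Step 1: pass from $D\otimes_kL$ to $L\otimes_kL$.** Choose a basis of $D$ as a left $L$-space that contains $1$. For each basis element $w$ we have $Lw\otimes_kL=(L\otimes_kL)(w\otimes1)$, so $D\otimes_kL=\bigoplus_w(L\otimes_kL)(w\otimes1)$ is a free left $L\otimes_kL$-module on the elements $w\otimes 1$. For an ideal $J$ of $L\otimes_kL$, the right ideal $J(D\otimes_kL)$ equals $\bigoplus_wJ(w\otimes1)$, and its intersection with the summand $L\otimes_kL$ (for $w=1$) is $J$. Hence a strictly ascending chain of ideals $J$ gives a strictly ascending chain of right ideals of $D\otimes_kL$. For left ideals, use a basis of $D$ as a right $L$-space and the left ideals $(D\otimes_kL)J$. In either case $L\otimes_kL$ is noetherian.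

**Step 2: noetherianity of $L\otimes_kL$ bounds $L$.** Let $I$ be the kernel of the multiplication map $L\otimes_kL\to L$. If $\sum a_ib_i=0$, then $\sum a_i\otimes b_i=\sum(a_i\otimes1)(1\otimes b_i-b_i\otimes1)$, so $I$ is generated by the elements $x\otimes1-1\otimes x$ with $x\in L$. Since $L\otimes_kL$ is noetherian, finitely many of these suffice, say for $x=f_1,\dots,f_n$. Put $F=k(f_1,\dots,f_n)$. The natural map $L\otimes_kL\to L\otimes_FL$ kills the generators of $I$, hence kills $I$. If there were $x\in L\setminus F$, then $1,x$ would be linearly independent over $F$, so $x\otimes1-1\otimes x$ would be nonzero in $L\otimes_FL$, a contradiction. So $L=F$. $\square$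

The simplest case of "$\Leftarrow$" is a commutative $D$. Then $D$ is its own only maximal subfield, and if it is finitely generated it is stably noetherian, by the example above. The next case is $D$ algebraic over its centre, where the conclusion still holds (Theorem C). In general it fails:

**Theorem A.** For every field $k$ there is a division $k$-algebra $D$ such that every subfield of $D$ (in particular every maximal subfield) is a finitely generated field extension of $k$, but $D$ is not stably right noetherian over $k$. In fact $D\otimes_kk(z_1,z_2,\dots)$ is neither right nor left noetherian.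

So the conjecture is false over every field $k$.

**Theorem B.** If $k$ is not algebraic over a finite field, $D$ can be chosen with the following additional properties:

1. the centre of $D$ is exactly $k$;
2. for each $a\in D\setminus k$, the centralizer $C_D(a)$ lies in a division $k$-algebra that is stably right and left noetherian over $k$;
3. $M_2(D)$ contains a subfield of infinite transcendence degree over $k$.

Moreover, for any division $k$-algebra $D$, $D\otimes_kK$ is noetherian for every finitely generated field extension $K/k$. So a field $K$ witnessing the failure can never be finitely generated.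

**Theorem C.** If $D$ is algebraic over its centre and some maximal subfield of $D$ is finitely generated over $k$, then $D$ is stably right and left noetherian over $k$.

## 3. Large fields in $E$, and why a half turn does not remove them

Here is the difficulty in building a counterexample. Our tool for showing that $D\otimes_kK$ is not noetherian is Proposition 1, which needs a subfield that is not finitely generated. The hypothesis on $D$ forbids exactly such a subfield. The way out is to put the large subfield in a bigger division ring $E$ that is finite-dimensional over $D$. If $D\otimes_kK$ were noetherian, then the finitely generated module $E\otimes_kK$ over it would be noetherian too, so non-noetherianity passes down from $E$ to $D$. The ring $D$ need not contain a large field merely because $E$ does.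

Our $E$ certainly contains a large field: the $x_i$ commute, the monomials $x^\alpha$ are linearly independent, so
$$L=k(x_1,x_2,\dots)\subseteq E$$
is purely transcendental of countably infinite degree over $k$. The fixed ring of a finite cyclic group of automorphisms is a natural candidate for $D$, since $E$ has finite dimension over it (Lemma 4 below).

**First attempt: the half turn.** The automorphism $\tau^2$ inverts all $x_i$ and all $y_i$ and has order $2$. Its fixed ring $E'=E^{\tau^2}$ contains the commuting elements $x_i+x_i^{-1}$, hence the field $k(x_1+x_1^{-1},x_2+x_2^{-1},\dots)$. Each $x_i$ is a root of $T^2-(x_i+x_i^{-1})T+1$, so $L$ is algebraic over this field, and the field has infinite transcendence degree. The attempt fails: $E'$ has a subfield that is not finitely generated.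

To see why, work out when monomials commute. Let $\gamma=(\alpha,\beta)$ and $\delta=(\alpha',\beta')$, with plane vectors $\gamma_i,\delta_i\in\mathbb Z^2$, and let $\det\big((a,b),(a',b')\big)=ab'-ba'$. By (1), $e_\gamma e_\delta=e_\delta e_\gamma$ means $\langle\beta,\alpha'\rangle=\langle\beta',\alpha\rangle$, that is,
$$\prod_{i,j}q_{ij}^{\beta_i\alpha'_j-\beta'_i\alpha_j}=1 .$$
For $i<j$, the total exponent of $q_{ij}=q_{ji}$ is
$$(\beta_i\alpha'_j-\beta'_i\alpha_j)+(\beta_j\alpha'_i-\beta'_j\alpha_i)=-\det(\gamma_i,\delta_j)-\det(\gamma_j,\delta_i).$$
By multiplicative independence: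
$$\text{if } e_\gamma e_\delta=e_\delta e_\gamma,\ \text{ then }\ \det(\gamma_i,\delta_j)+\det(\gamma_j,\delta_i)=0\ \text{ for all } i<j .\tag{2}$$
Now suppose $\gamma\in\Gamma_m$ and $l>m$. Then $\gamma_l=0$, so (2) with $j=l$ gives
$$\det(\gamma_i,\delta_l)=0\qquad\text{for all } i\le m.\tag{3}$$
If $e_\delta$ really involves the new pair $x_l,y_l$, so that $\delta_l\ne0$, then all the vectors $\gamma_i$ lie on the single line spanned by $\delta_l$. This is possible (all $x_i$ commute: every vector is horizontal), and the half turn $-1$ maps each line to itself, so it offers no resistance. A quarter turn maps no line to itself. If the $\gamma_i$ had to lie on the line of $\delta_l$ and also on the rotated line, they would all vanish.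

For a check by hand, which monomials $g=x^{\alpha}y^{\beta}$ commute with $d_1=x_1+y_1+x_1^{-1}+y_1^{-1}$? Moving $g$ past a monomial multiplies by a scalar, so $g$ must commute with $x_1$ and with $y_1$ separately. The first condition is $\langle\beta,\varepsilon_1\rangle=\prod_iq_{i1}^{\beta_i}=1$, so $\beta=0$; the second is $\langle\varepsilon_1,\alpha\rangle=1$, so $\alpha=0$. Only $g=1$ is left. In contrast, $x_1+x_1^{-1}$ commutes with every $x_j$.

The plan is now clear: prove that for $a\in D\setminus k$ the centralizer in $E$ stays inside one $E_m$, and that $E_m$ is so small that all its subfields are finitely generated. The work lies in replacing arbitrary elements of $E$ by monomials.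

## 4. The subfields of $E_m$

**Lemma 2.** $E_m$ is stably right and left noetherian over $k$. Hence every subfield of $E_m$ is finitely generated over $k$.

**Proof.** We transfer the noetherian property from $A_m\otimes_kK$ to its localization $E_m\otimes_kK$. Let $K\supseteq k$ be a field. Given $\sum d_i\otimes\kappa_i\in E_m\otimes_kK$, write $d_i=p_is^{-1}$ with $p_i,s\in A_m$ and a common denominator $s\neq 0$. Then
$$\sum d_i\otimes\kappa_i=a\,(s\otimes1)^{-1},\qquad a=\sum p_i\otimes\kappa_i\in A_m\otimes_kK.$$
If this element lies in a right ideal $J$ of $E_m\otimes_kK$, then so does $a$, since we can multiply by $s\otimes1$ on the right. Therefore $J=\big(J\cap(A_m\otimes_kK)\big)(E_m\otimes_kK)$, so $J$ is determined by the right ideal $J\cap(A_m\otimes_kK)$ of $A_m\otimes_kK$. An ascending chain of right ideals $J$ gives an ascending chain of these intersections, which becomes stationary because $A_m\otimes_kK$ is noetherian (Section 1). So the chain of the $J$ becomes stationary as well. The left case is the same with left fractions $s^{-1}p_i$. The last sentence follows from Proposition 1. $\square$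

## 5. Leading terms on $E$

The purpose of this section is a homomorphism from $E^*$ to the group of monomials, so that commuting elements of $E$ have commuting leading monomials.

**The order.** Order $\Gamma$ lexicographically with respect to the list of coordinates $\alpha_1,\beta_1,\alpha_2,\beta_2,\dots$: compare two elements at the first coordinate where they differ. This is a total order, invariant under translation. Let
$$H=\{c\,e_\gamma:c\in k^*,\ \gamma\in\Gamma\},$$
a subgroup of $A^*$. For $0\ne a\in A$ let $\lambda(a)\in H$ be the term of $a$ with the smallest exponent. Since $e_\gamma e_\delta$ is a nonzero multiple of $e_{\gamma+\delta}$ and the order is translation invariant, the smallest exponent of $ab$ is the sum of those of $a$ and $b$, and it arises from only one pair of terms. So $\lambda(ab)=\lambda(a)\lambda(b)$ for nonzero $a,b\in A$.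

**Extension to $E^*$.** Put $\lambda(pq^{-1})=\lambda(p)\lambda(q)^{-1}$ for $p,q\in A\setminus\{0\}$.

It is well defined. If $pq^{-1}=p'q'^{-1}$, use the Ore condition to choose nonzero $s,s'\in A$ with $qs=q's'$. Then $ps=pq^{-1}qs=p'q'^{-1}q's'=p's'$, so
$$\lambda(p)\lambda(q)^{-1}=\lambda(ps)\lambda(qs)^{-1}=\lambda(p's')\lambda(q's')^{-1}=\lambda(p')\lambda(q')^{-1}.$$

It is multiplicative. Given $pq^{-1}$ and $p'q'^{-1}$, choose nonzero $s,s'\in A$ with $qs'=p's$. Then $q^{-1}p'=s's^{-1}$, so $pq^{-1}p'q'^{-1}=ps'(q's)^{-1}$, with $\lambda$-value $\lambda(p)\lambda(s')\lambda(s)^{-1}\lambda(q')^{-1}$. From $\lambda(q)\lambda(s')=\lambda(p')\lambda(s)$ we get $\lambda(s')\lambda(s)^{-1}=\lambda(q)^{-1}\lambda(p')$, and the value becomes $\lambda(p)\lambda(q)^{-1}\lambda(p')\lambda(q')^{-1}$.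

So $\lambda:E^*\to H$ is a group homomorphism. Let $v:E^*\to\Gamma$ be the exponent of $\lambda$; it too is a homomorphism. Writing elements of $E_m^*$ as fractions from $A_m$ shows
$$v(E_m^*)\subseteq\Gamma_m .\tag{4}$$

For example, $\lambda(d_1)=x_1^{-1}$ and $v(d_1)=(-\varepsilon_1,0)$. For $a=(2+x_1)(1+x_1)^{-1}$ with $\operatorname{char}k\ne2$ we have $\lambda(a)=2$ and $v(a)=0$: the leading monomial is trivial and carries no information. Subtracting $2$ helps, since $a-2=-x_1(1+x_1)^{-1}$ has $v(a-2)=(\varepsilon_1,0)$. This always works:

$$\text{If } a\in E\setminus k,\text{ there is } c\in k\text{ with } a\ne c \text{ and } v(a-c)\ne0.\tag{5}$$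

Indeed, if $v(a)\ne0$ take $c=0$. If $v(a)=0$, then $\lambda(a)=c\in k^*$, and $a\neq c$ because $a\notin k$. Write $a=pq^{-1}$ with $p,q\in A$. Then $\lambda(p)=c\lambda(q)$, the leading terms of $p$ and $cq$ cancel, and $p-cq\ne0$. So $v(p-cq)>v(q)$, and $v(a-c)=v(p-cq)-v(q)>0$.

One caution: $v(\tau(a))$ is in general not the quarter turn of $v(a)$. We have $\tau(d_1)=d_1$ with $v(d_1)=(-\varepsilon_1,0)$, whose quarter turn is $(0,-\varepsilon_1)$. No choice of total group order would help. Invariance under the quarter turn would make $\gamma>0$ imply that its rotation is positive, and then that $-\gamma$, the rotation applied twice, is positive, which is absurd. So we may not rotate the leading term of an element of $D$. What we will rotate instead is the element that commutes with it.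

## 6. An element commuting from outside $E_m$ yields one that is a monomial in a new pair of variables

If $b\notin E_m$ commutes with $a$, the leading exponent of $b$ might still lie in $\Gamma_m$, and then (3) says nothing. The next lemma replaces $b$ by an element whose leading exponent visibly involves a new index.

**Lemma 3.** Let $a\in E_m$, $b\in E\setminus E_m$, $ab=ba$. Then there are $l>m$, $u\in E_{l-1}^*$ and $(r,s)\in\mathbb Z^2\setminus\{0\}$ such that $h=u\,x_l^ry_l^s$ commutes with $a$.

**Step 1: set up the last pair of variables.** Let $l$ be minimal with $b\in E_l$. Then $l>m$. Put $R=E_{l-1}$, so that $a\in R$ and $b\notin R$. Conjugation by $x_l$ and by $y_l$ multiplies each monomial of $A_{l-1}$ by a scalar, so these conjugations restrict to automorphisms $\varphi$ and $\psi$ of $A_{l-1}$, and hence of $R$, with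
$$x_lu=\varphi(u)x_l,\qquad y_lu=\psi(u)y_l\qquad(u\in R).$$
They commute on monomials, so $\varphi\psi=\psi\varphi$.

**Step 2: the polynomial part is a direct sum.** Let $B=\sum_{r,s}R\,x_l^ry_l^s\subseteq E_l$. Because
$$x_l^ry_l^s\,u=\varphi^r\psi^s(u)\,x_l^ry_l^s,\qquad (x_l^ry_l^s)(x_l^{r'}y_l^{s'})=q_{ll}^{sr'}x_l^{r+r'}y_l^{s+s'},$$
$B$ is a subring. It contains $A_l$, since each monomial of $A_l$ is a scalar times $e_\gamma x_l^ry_l^s$ with $\gamma\in\Gamma_{l-1}$. The sum is direct: given a finite relation $\sum u_{rs}x_l^ry_l^s=0$, write $u_{rs}=c^{-1}a_{rs}$ with $a_{rs},c\in A_{l-1}$ and a common left denominator $c$. Then $\sum a_{rs}x_l^ry_l^s=0$ in $A$. The elements $e_\gamma x_l^ry_l^s$ with $\gamma\in\Gamma_{l-1}$ are nonzero multiples of distinct basis elements of $A$, so all $a_{rs}$ vanish.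

**Step 3: embed $E_l$ in a ring of series, so that $b$ has coefficients.** Let $S=R((X;\varphi))$ be the ring of skew Laurent series $\sum_{r\ge N}u_rX^r$ with $Xu=\varphi(u)X$. It is a division ring: a nonzero series with lowest term $uX^N$ can be written $uX^N(1-g)$ where $g$ has only positive powers of $X$, and its inverse is $(1+g+g^2+\cdots)X^{-N}u^{-1}$. The rule
$$\psi'\Big(\sum u_rX^r\Big)=\sum\psi(u_r)q_{ll}^rX^r$$
defines an automorphism of $S$. To check multiplicativity on terms, $(uX^r)(u'X^{r'})=u\varphi^r(u')X^{r+r'}$ goes to $\psi(u)\,\psi\varphi^r(u')\,q_{ll}^{r+r'}X^{r+r'}$, while the product of the images is $\psi(u)\,\varphi^r\psi(u')\,q_{ll}^{r+r'}X^{r+r'}$, since $q_{ll}\in k^*$ is central and fixed by $\varphi$. The two agree because $\varphi\psi=\psi\varphi$. This passes to series, as each coefficient of a product is a finite sum. The inverse of $\psi'$ is given by $\psi^{-1}$ and $q_{ll}^{-1}$. Let $T=S((Y;\psi'))$, again a division ring. In $T$,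
$$Xu=\varphi(u)X,\qquad Yu=\psi(u)Y\quad(u\in R),\qquad YX=q_{ll}XY .$$
These are the relations of $x_l,y_l$ over $R$. By Step 2 the elements of $B$ have unique expressions $\sum u_{rs}x_l^ry_l^s$, so $\mathrm{id}_R$ and $x_l^ry_l^s\mapsto X^ry$-type monomials $X^rY^s$ define a ring homomorphism $B\to T$. It is injective because the $X^rY^s$ are left linearly independent over $R$. Its restriction to the Ore domain $A_l$ is an injective homomorphism to a division ring, so it extends to an embedding $\Phi:E_l\to T$. This $\Phi$ is the identity on $A_{l-1}$, hence on its quotient division ring $R$, and it sends $x_l,y_l$ to $X,Y$. So $\Phi$ agrees with the given map on all of $B$.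

**Step 4: compare coefficients.** Write $\Phi(b)=\sum u_{rs}X^rY^s$ with $u_{rs}\in R$. Since $X^rY^sa=\varphi^r\psi^s(a)X^rY^s$, comparing coefficients in $\Phi(a)\Phi(b)=\Phi(b)\Phi(a)$ gives
$$a\,u_{rs}=u_{rs}\,\varphi^r\psi^s(a)\qquad\text{for all }(r,s).$$
In $E_l$ this says $a\cdot u_{rs}x_l^ry_l^s=u_{rs}\varphi^r\psi^s(a)x_l^ry_l^s=u_{rs}x_l^ry_l^s\cdot a$, so each $u_{rs}x_l^ry_l^s$ commutes with $a$. If $u_{rs}=0$ for all $(r,s)\ne(0,0)$, then $\Phi(b)=u_{00}=\Phi(u_{00})$, so $b=u_{00}\in R$, a contradiction. Hence some $u=u_{rs}$ with $(r,s)\ne(0,0)$ is nonzero, and $h=u\,x_l^ry_l^s$ is as required. $\square$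

## 7. The quarter turn confines centralizers

**Proposition 2.** If $a\in D\cap E_m$ and $a\notin k$, then $C_E(a)\subseteq E_m$.

**Step 1: make the leading exponent nonzero.** By (5) choose $c\in k$ such that $a'=a-c\ne0$ has $\gamma:=v(a')\ne0$. Then $a'\in E_m$, so $\gamma\in\Gamma_m$ by (4). Also $\tau(a')=a'$, and $a'$ has the same centralizer as $a$.

**Step 2: the line condition.** We claim: if $l>m$, $u\in E_{l-1}^*$, $(r,s)\in\mathbb Z^2$, and $g=u\,x_l^ry_l^s$ commutes with $a'$, then
$$\det\big(\gamma_i,(r,s)\big)=0\qquad\text{for all } i.\tag{6}$$
Put $\delta=v(g)$. As $v$ is a homomorphism and $v(u)\in\Gamma_{l-1}$ by (4), we have $\delta_l=(r,s)$. Since $\lambda$ is a homomorphism, $\lambda(a')$ and $\lambda(g)$ commute, hence so do $e_\gamma$ and $e_\delta$. Now (3) gives (6) for $i\le m$, and for $i>m$ we have $\gamma_i=0$.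

**Step 3: rotate the commuting element.** Suppose $C_E(a)\not\subseteq E_m$, and take $h=u\,x_l^ry_l^s$ from Lemma 3, with $l>m$, $u\in E_{l-1}^*$ and $(r,s)\ne(0,0)$. Since $h$ commutes with $a'$, Step 2 gives $\det(\gamma_i,(r,s))=0$ for all $i$. Apply $\tau$: the element $\tau(h)$ commutes with $\tau(a')=a'$, and
$$\tau(h)=\tau(u)\,y_l^rx_l^{-s}=q_{ll}^{-rs}\,\tau(u)\,x_l^{-s}y_l^r,$$
with $q_{ll}^{-rs}\tau(u)\in E_{l-1}^*$ because $\tau(E_{l-1})=E_{l-1}$. So $\tau(h)$ has the form required in Step 2, with $(-s,r)$ in place of $(r,s)$, and $\det(\gamma_i,(-s,r))=0$ for all $i$.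

**Step 4: no line survives.** The vectors $(r,s)$ and $(-s,r)$ have determinant $r^2+s^2>0$, so they form a basis of $\mathbb Q^2$. Each $\gamma_i$ is parallel to both, so $\gamma_i=0$ for all $i$. This contradicts $\gamma\ne0$. $\square$

With Lemma 2 this yields half of Theorem A.

**Corollary 3.** Every subfield of $D$ is finitely generated over $k$.

**Proof.** Let $M$ be a subfield of $D$. If $M=k$ there is nothing to show. Otherwise choose $a\in M\setminus k$ and $m$ with $a\in E_m$. As $M$ is commutative, $M\subseteq C_E(a)\subseteq E_m$ by Proposition 2. By Lemma 2, $M$ is finitely generated over $k$. $\square$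

## 8. $E$ is finite-dimensional over $D$

The next lemma makes the passage from $E$ down to $D$ possible.

**Lemma 4 (Artin).** Let $P$ be a division ring, $\sigma$ an automorphism of $P$ with $\sigma^n=1$, and $Q=P^\sigma$. Then $\dim P_Q\le n$ and $\dim{}_QP\le n$.

**Proof.** We show that any $p_0,\dots,p_n\in P$ are right linearly dependent over $Q$. The system
$$\sum_{j=0}^n\sigma^i(p_j)\,c_j=0\qquad(0\le i<n)$$
has $n$ equations in $n+1$ unknowns, so it has a nonzero solution $(c_j)\in P^{n+1}$. Solutions may be multiplied on the right by elements of $P$. Choose a nonzero solution of minimal support, scaled so that some $c_{j_0}=1$. Applying $\sigma$ to the equations permutes the coefficient rows, as $\sigma^n=1$, so $(\sigma(c_j))$ is a solution, and so is $(c_j-\sigma(c_j))$. Its support is contained in that of $(c_j)$ and omits $j_0$, so by minimality it is zero. Hence all $c_j\in Q$, and the equation for $i=0$ is a nontrivial relation $\sum p_jc_j=0$ over $Q$. For the left statement use the system $\sum_jc_j\sigma^i(p_j)=0$ and scale on the left. $\square$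

## 9. $D\otimes_kL$ is not noetherian

Recall $L=k(x_1,x_2,\dots)\subseteq E$. It has infinite transcendence degree over $k$, so it is not finitely generated over $k$.

**Step 1: $E\otimes_kL$ is neither right nor left noetherian.** This is Proposition 1, applied to the division algebra $E$ and its subfield $L$. An explicit chain is easy to see. Let $J_n$ be the ideal of $L\otimes_kL$ generated by $x_i\otimes1-1\otimes x_i$ for $i\le n$. The map $L\otimes_kL\to L\otimes_{k(x_1,\dots,x_n)}L$ kills $J_n$ but not $x_{n+1}\otimes1-1\otimes x_{n+1}$, since $1,x_{n+1}$ are linearly independent over $k(x_1,\dots,x_n)$. So $J_1\subsetneq J_2\subsetneq\cdots$, and by Step 1 of the proof of Proposition 1 the right ideals $J_n(E\otimes_kL)$ and the left ideals $(E\otimes_kL)J_n$ ascend strictly.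

**Step 2: $D\otimes_kL$ is neither right nor left noetherian.** By Lemma 4 with $\sigma=\tau$ and $n=4$, we have $E=\sum_{i}w_iD$ for finitely many $w_i\in E$. So $E\otimes_kL=\sum_i(w_i\otimes1)(D\otimes_kL)$ is a finitely generated right $D\otimes_kL$-module. If $D\otimes_kL$ were right noetherian, then $E\otimes_kL$ would satisfy the ascending chain condition on right $D\otimes_kL$-submodules, in particular on right ideals of $E\otimes_kL$. This contradicts Step 1. The left case is the same, with $E$ as a left $D$-space.

Since $L\cong k(z_1,z_2,\dots)$ over $k$, Step 2 and Corollary 3 prove Theorem A when $k$ is not algebraic over a finite field.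

## 10. Fields algebraic over a finite field

Let $k$ be algebraic over a finite field. Every element of $k^*$ is then a root of unity, so the parameters $q_{ij}$ do not exist in $k$. We borrow them from $k_1=k(t)$, which is not algebraic over a finite field. Apply Sections 1–9 to $k_1$ to get a division $k_1$-algebra $D$, and regard it as a $k$-algebra.

**Step 1: subfields over $k$ are finitely generated.** Let $M$ be a subfield of $D$ containing $k$. As $k_1$ is central in $D$, the fields $M$ and $k_1$ generate a commutative subfield $M'$ of $D$. By Corollary 3 it is finitely generated over $k_1$, hence over $k$. Intermediate fields of finitely generated field extensions are finitely generated, and $k\subseteq M\subseteq M'$. So $M$ is finitely generated over $k$.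

**Step 2: the failure persists.** Let $K=k_1(z_1,z_2,\dots)=k(t,z_1,z_2,\dots)$, which is isomorphic to $k(z_1,z_2,\dots)$ over $k$. The ring $D\otimes_kK$ maps onto $D\otimes_{k_1}K$. By Section 9 over $k_1$, the latter is neither right nor left noetherian, and quotients of noetherian rings are noetherian on the same side. So $D\otimes_kK$ is neither right nor left noetherian.

This completes the proof of Theorem A, and the conjecture is false over every field. $\blacksquare$

## 11. Centre, centralizers and $2\times2$ matrices over $D$

We prove Theorem B. Let $k$ be not algebraic over a finite field and $D=E^\tau$ as before.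

**The centre.** Suppose $z\in Z(D)\setminus k$, say $z\in E_m$. Then $D\subseteq C_E(z)\subseteq E_m$ by Proposition 2. But $d_{m+1}=x_{m+1}+y_{m+1}+x_{m+1}^{-1}+y_{m+1}^{-1}$ is fixed by $\tau$, so it lies in $D$. Its leading exponent $v(d_{m+1})=(-\varepsilon_{m+1},0)$ is not in $\Gamma_m$, so $d_{m+1}\notin E_m$ by (4). This contradiction shows $Z(D)=k$.

**Centralizers.** Let $a\in D\setminus k$, say $a\in E_m$. Then $C_D(a)\subseteq E_m$ by Proposition 2, and $E_m$ is stably right and left noetherian over $k$ by Lemma 2.

**Matrices.** The failed attempt of Section 3 now becomes useful. Let $E'=E^{\tau^2}$. Then $\tau$ restricts to an automorphism of $E'$ whose square is $1$ and whose fixed ring is $D$, so $\dim E'_D\le2$ by Lemma 4. The element $x_1+x_1^{-1}\in E'$ satisfies $\tau(x_1+x_1^{-1})=y_1+y_1^{-1}\ne x_1+x_1^{-1}$, so $E'\ne D$ and $\dim E'_D=2$. Left multiplication embeds $E'$ in $\operatorname{End}(E'_D)\cong M_2(D)$. By Section 3, $E'$ contains the field $k(x_1+x_1^{-1},x_2+x_2^{-1},\dots)$ of infinite transcendence degree over $k$, hence so does $M_2(D)$.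

**Finitely generated scalar extensions.** Let $D$ be any division $k$-algebra and $K/k$ a finitely generated field extension. Then $K$ is finite over some $k(t_1,\dots,t_r)$ with $t_1,\dots,t_r$ algebraically independent over $k$. The ring $D\otimes_kk(t_1,\dots,t_r)$ is the localization of $D[t_1,\dots,t_r]$, with central variables, at the central set $k[t_1,\dots,t_r]\setminus\{0\}$. The polynomial ring is noetherian by Hilbert's basis theorem, so the localization is noetherian. A basis of $K$ over $k(t_1,\dots,t_r)$ generates $D\otimes_kK$ as a right and as a left module over $D\otimes_kk(t_1,\dots,t_r)$. It is finite, so $D\otimes_kK$ is noetherian. $\blacksquare$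

## 12. Division algebras that are algebraic over their centre

We prove Theorem C. Let $Z\supseteq k$ be the centre of $D$, let $D$ be algebraic over $Z$, and let $L$ now denote a maximal subfield of $D$ that is finitely generated over $k$.

**Step 1: $[L:Z]<\infty$ and $C_D(L)=L$.** If $c\in D$ commutes with $L$, then $L$ and $c$ generate a commutative subfield, which equals $L$ by maximality. So $C_D(L)=L$, and in particular $Z\subseteq L$. As $L/Z$ is finitely generated and algebraic, $[L:Z]<\infty$.

**Step 2: $[D:Z]<\infty$.** We let $D\otimes_ZL$ act on $D$ by $(d\otimes\ell)x=dx\ell$ and use density. Submodules are in particular left ideals of $D$, so $D$ is a simple module. An endomorphism of this module commutes with left multiplications, so it is $x\mapsto xc$ for some $c\in D$; it commutes with right multiplications by $L$, so $c\in C_D(L)=L$. Thus the endomorphisms are the right multiplications by elements of $L$. By the Jacobson density theorem, the image $I$ of $D\otimes_ZL$ is dense in $\operatorname{End}(D_L)$: elements of $I$ can take arbitrary prescribed values on finitely many right $L$-independent elements of $D$. Suppose $w_1,w_2,\dots\in D$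 were infinitely many right $L$-independent elements. By density the left ideals
$$\{f\in I: fw_1=\dots=fw_n=0\},\qquad n=1,2,\dots$$
of $I$ would strictly descend. But left ideals of $I$ are left $D$-subspaces, and $I$, as a quotient of $D\otimes_ZL$, has left $D$-dimension at most $[L:Z]<\infty$. So $\dim D_L<\infty$, and $[D:Z]=\dim D_L\cdot[L:Z]<\infty$.

**Step 3: extend scalars through the centre.** $Z$ is an intermediate field of the finitely generated extension $L/k$, so it is finitely generated over $k$. For any field $K\supseteq k$, the ring $Z\otimes_kK$ is therefore noetherian, by the example in Section 2. By Step 2,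
$$D\otimes_kK=D\otimes_Z(Z\otimes_kK)$$
is a finitely generated module over its central subring $Z\otimes_kK$. Right and left ideals are submodules of this noetherian module, so $D\otimes_kK$ is right and left noetherian. $\blacksquare$
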